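# Independent buttons and switches for ccc forcing over the Solovay–Tennenbaum model

## 1. Changing binary digits of the continuum over $\mathbf L[G]$

Take the Solovay–Tennenbaum finite-support iteration of ccc posets of length $\omega_2$ over $\mathbf L$, with the usual bookkeeping, and let $G$ be $\mathbf L$-generic for it. The model $\mathbf L[G]$ satisfies Martin's Axiom, in particular $\mathsf{MA}_{\omega_1}$, and $\mathfrak c=2^{\aleph_0}=\aleph_2$. We now force over this model with ccc posets and watch the size of the continuum.

Write $2^{\aleph_0}=\aleph_{\theta+k}$ with $\theta$ a limit ordinal or $0$ and $k<\omega$. For $l<\omega$ let $s_l$ be the sentence "the $l$-th binary digit of $k$ is $1$", where digit $0$ is the last one. In $\mathbf L[G]$ we have $\theta=0$ and $k=2$, which is $10$ in binary. So $s_0$ is false and $s_1$ is true.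

Suppose we want to make $s_0$ true without changing $s_1$. Then $k$ should become $3$, binary $11$. Force with $\mathrm{Fn}(\aleph_3,2)$, the finite partial functions $\aleph_3\to 2$. In $\mathbf L[G]$ we have $\aleph_2^{\aleph_0}=(2^{\aleph_0})^{\aleph_0}=\aleph_2$, and Hausdorff's formula gives $\aleph_3^{\aleph_0}=\aleph_2^{\aleph_0}\cdot\aleph_3=\aleph_3$. So there are only $\aleph_3$ nice names for reals, and in the extension $2^{\aleph_0}=\aleph_3$. Digit $0$ is switched on and digit $1$ has not moved.

Now switch digit $1$ off and keep digit $0$ on. Then $k$ should be $1$. The continuum cannot shrink under ccc forcing, because cardinals are preserved and old reals stay. So we jump past a limit and aim for $\aleph_{\omega+1}$. The model $M$ we have reached is an extension of $\mathbf L$ by a ccc poset with a dense subset of size at most $\aleph_3$ (Section 11 shows that the iteration has a dense subset of size at most $\aleph_2$). An $\omega$-sequence of ordinals below $\aleph_{\omega+1}$ in $M$ has a name in $\mathbf L$ consisting of $\omega$ countable antichains with ordinals attached. There are at most $\aleph_{\omega+1}^{\aleph_0}=\aleph_{\omega+1}$ such names in $\mathbf L$,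 by GCH there. So $\aleph_{\omega+1}^{\aleph_0}=\aleph_{\omega+1}$ in $M$, and forcing with $\mathrm{Fn}(\aleph_{\omega+1},2)$ makes $2^{\aleph_0}=\aleph_{\omega+1}$, with $k=1$.

The digits behave like independent light switches, and each can be turned on and off again. There are also sentences that behave like a button which stays down once pushed. Let $\beta_3$ be "$2^{\aleph_0}\ge\aleph_3$" and $\beta_4$ be "$2^{\aleph_0}\ge\aleph_4$". Both are false in $\mathbf L[G]$, both can be made true by adding Cohen reals, and both then stay true in all further ccc extensions. They are not independent of each other, however: whoever pushes $\beta_4$ pushes $\beta_3$ as well. The question of this lecture is whether $\mathbf L[G]$ has large families of buttons and switches that do not interfere with each other. The switches are at hand, and the buttons are the difficulty.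

## 2. Buttons, switches, independence, and the theorem

For a model $W$ of ZFC and a sentence $\varphi$ of set theory, $\Diamond\varphi$ holds in $W$ if $\varphi$ holds in some forcing extension of $W$ by a poset that is ccc in $W$. $\Box\varphi$ holds in $W$ if $\varphi$ holds in every such extension. Nested operators are evaluated in the corresponding extensions, with ccc always computed in the model where the operator is evaluated.

**Definition (button).** A *ccc-button* in $W$ is a sentence $\varphi$ such that $\Box\Diamond\Box\varphi$ holds in $W$. It is *pushed* in a model if $\Box\varphi$ holds there, and *unpushed* otherwise.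

**Definition (switch).** A *ccc-switch* in $W$ is a sentence $\psi$ such that $\Box\Diamond\psi$ and $\Box\Diamond\neg\psi$ both hold in $W$.

**Definition (independence).** A finite family of ccc-buttons $b_1,\dots,b_n$ and ccc-switches $s_1,\dots,s_m$ in $W$ is *independent* in $W$ if two conditions hold.

* (a) All the buttons are unpushed in $W$.
* (b) In $W$ and in every ccc forcing extension of $W$, each button and each switch can be operated by further ccc forcing without affecting the others. That is, any unpushed button can be pushed by a ccc forcing such that no other button changes from unpushed to pushed and every switch keeps its truth value. Likewise, any switch can be made true, or made false, by a ccc forcing such that no button changes from unpushed to pushed and every other switch keeps its truth value.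

For example, $\beta_3,\beta_4$ above are ccc-buttons in $\mathbf L[G]$ satisfying (a), and (b) fails for them already in $\mathbf L[G]$. Conditions (a) and (b) make sense for infinite families too, and they pass to subfamilies, because a smaller family makes fewer demands.

Question 161 in "On The Modal Logics of Some Set-Theoretic Constructions" (https://eprints.illc.uva.nl/id/document/2100) asks: in the Solovay–Tennenbaum model $\mathbf L[G]$ of $\mathsf{MA}_{\omega_1}$, are there arbitrarily large finite families of independent ccc-buttons and switches? The source poses it as an open question. The answer is yes.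

**Theorem A.** Let $\lambda\ge\omega_2^{\mathbf L}$ be a successor cardinal of $\mathbf L$ that is definable in $\mathbf L$ without parameters. Let $P\in\mathbf L$ be a poset that is ccc in $\mathbf L$ and has, in $\mathbf L$, a dense subset of size $<\lambda$. Let $H$ be $\mathbf L$-generic for $P$ and $W=\mathbf L[H]$. Then there are ccc-buttons $\varphi_j$ $(j<\omega)$ and ccc-switches $s_l$ $(l<\omega)$ in $W$ satisfying (a) and (b) of the definition of independence. In particular, for all $n,m$ there is an independent family in $W$ of $n$ ccc-buttons and $m$ ccc-switches.

**Corollary B.** In $\mathbf L[G]$ there is a countably infinite family $\{\varphi_j:j<\omega\}\cup\{s_l:l<\omega\}$ of ccc-buttons $\varphi_j$ and ccc-switches $s_l$ all of whose finite subfamilies are independent. In particular, for all $n,m$, the Solovay–Tennenbaum model $\mathbf L[G]$ has an independent family of $n$ ccc-buttons and $m$ ccc-switches.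

Buttons and switches are sentences, with no parameters. This is why $\lambda$ must be definable, and why we will keep choosing $<_{\mathbf L}$-least objects.

## 3. Suslin-tree buttons and what $\mathsf{MA}_{\omega_1}$ does to them

A natural source of buttons is a definable ccc poset together with a definable family of dense sets. The sentence says that some filter meets the dense sets, and one pushes the button by forcing with the poset. Over $\mathbf L$ this works with Suslin trees. Call a tree of height $\omega_1$ *normal* if every node has extensions on all higher levels. Let $T$ be the $<_{\mathbf L}$-least normal Suslin tree of $\mathbf L$ on $\omega_1$, and let $\sigma$ say "$T$, computed in $\mathbf L$, has an uncountable chain or an uncountable antichain". Ccc forcing preserves $\omega_1$, so $\sigma$ stays true once it is true. If $\sigma$ fails in a ccc extension of $\mathbf L$, then $T$ with the reversed order is a ccc poset there (two nodes with a common extension are comparable, so incompatible means incomparable), and forcing with it adds an uncountable chain. So $\sigma$ is a ccc-button in $\mathbf L$, unpushed in $\mathbf L$.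

In $\mathbf L[G]$ this button is already pushed. Suppose $\sigma$ failed there. Then $T$ would be ccc in $\mathbf L[G]$. For $\xi<\omega_1$ the set of nodes of height at least $\xi$ is dense, and $\mathsf{MA}_{\omega_1}$ gives a filter meeting these $\omega_1$ dense sets, which is an uncountable chain. This contradicts the failure of $\sigma$.

So $\omega_1$ dense sets are too few: $\mathsf{MA}_{\omega_1}$ meets them for every poset that is ccc in $\mathbf L[G]$. We will use tasks with $\lambda$ many dense sets, where $\lambda$ is larger than a dense subset of the iteration that built $\mathbf L[G]$; for $\mathbf L[G]$ we take $\lambda=\omega_3^{\mathbf L}$. The tasks are to uniformize colorings of ladders on a stationary subset of $\lambda$.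

## 4. Ccc extensions of $\mathbf L$ and Knaster posets

A *ccc extension* of a model is a forcing extension by a poset that is ccc in that model. Ccc extensions compose, and the trivial extension is one of them. Ccc extensions of $\mathbf L$ have the same cardinals, the same regular cardinals and the same constructible universe as $\mathbf L$. Preorders are allowed as posets, and two conditions are *equivalent* if each is $\le$ the other. We write $\cong$ between posets for "isomorphic after equivalent conditions are identified"; such posets give the same extensions. $\mathrm{Fn}(Y,2)$ is the set of finite partial functions $Y\to2$, ordered by reverse inclusion. For functions $u,v$ write $u=^*v$ if they differ at only finitely many points of their common domain.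

**Definition (Knaster).** A poset is *Knaster* if every $\omega_1$-sequence of conditions has an uncountable subsequence of pairwise compatible conditions.

Recall the $\Delta$-system lemma: if $a_\xi$ $(\xi<\omega_1)$ are finite sets, there are an uncountable $Z\subseteq\omega_1$ and a finite $\rho$, the *root*, with $a_\xi\cap a_\zeta=\rho$ for all distinct $\xi,\zeta\in Z$. Three facts follow.

* $\mathrm{Fn}(Y,2)$ is Knaster. Make the domains a $\Delta$-system with root $\rho$. There are finitely many functions $\rho\to2$, so uncountably many conditions agree on $\rho$, and these are pairwise compatible.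
* Finite-support products of Knaster posets are Knaster. Make the supports a $\Delta$-system, then thin out once for each of the finitely many coordinates of the root, so that the conditions are pairwise compatible in that coordinate. Two of the remaining conditions share only root coordinates, so a common extension can be formed coordinate by coordinate.
* (Knaster)$\times$(ccc) is ccc. Given $(p_\xi,q_\xi)$ for $\xi<\omega_1$, thin out so that the $p_\xi$ are pairwise compatible. By ccc, two of the remaining $q_\xi$ are compatible.

From now on fix $\lambda=\nu^+$ (computed in $\mathbf L$) as in Theorem A, with $\nu\ge\omega_1^{\mathbf L}$.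

## 5. Ladders on a nonreflecting stationary set

Work in $\mathbf L$. Two theorems of Jensen (*The fine structure of the constructible hierarchy*, 1972) enter.

* $\square_\nu$ holds: there is $\langle C_\alpha:\alpha<\lambda\text{ limit}\rangle$ with $C_\alpha$ club in $\alpha$, $\mathrm{otp}\,C_\alpha\le\nu$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta\in\lim C_\alpha$.
* $\diamondsuit_\lambda(S)$ holds for every stationary $S\subseteq\lambda$: there is $\langle S_\alpha:\alpha\in S\rangle$ with $S_\alpha\subseteq\alpha$ such that for every $X\subseteq\lambda$ the set $\{\alpha\in S:X\cap\alpha=S_\alpha\}$ is stationary.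

The first lemma produces the sets of levels on which ladders will live, one set for each button.

**Lemma 1.** There are pairwise disjoint stationary $E_i\subseteq\{\alpha<\lambda:\mathrm{cf}(\alpha)=\omega\}$ $(i<\omega)$ such that, for $E=\bigcup_iE_i$ and every limit $\delta<\lambda$, some club of $\delta$ is disjoint from $E$.

*Proof.* Fix a $\square_\nu$-sequence. The stationary set $\{\alpha<\lambda:\mathrm{cf}(\alpha)=\omega\}$ is divided into at most $\nu<\lambda$ pieces by the value of $\mathrm{otp}\,C_\alpha\le\nu$, so for some $\tau$ the set $E'=\{\alpha:\mathrm{cf}(\alpha)=\omega,\ \mathrm{otp}\,C_\alpha=\tau\}$ is stationary.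

Let $\delta<\lambda$ have $\mathrm{cf}(\delta)>\omega$. Then $\lim C_\delta$ is club in $\delta$. If $\alpha<\beta$ were both in $\lim C_\delta\cap E'$, then $C_\alpha=C_\delta\cap\alpha$ would be a proper initial segment of $C_\beta=C_\delta\cap\beta$, which contains $\alpha$. Then $\mathrm{otp}\,C_\alpha<\mathrm{otp}\,C_\beta$, but both equal $\tau$. So $|\lim C_\delta\cap E'|\le1$, and a tail of $\lim C_\delta$ is a club of $\delta$ missing $E'$. If $\mathrm{cf}(\delta)=\omega$, a cofinal $\omega$-sequence of successor ordinals is a club of $\delta$, and it misses $E'$ because $E'$ consists of limit ordinals.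

By Solovay's theorem a stationary subset of $\lambda$ splits into $\lambda$ disjoint stationary sets. Choose countably many pairwise disjoint stationary $E_i\subseteq E'$. The clubs found above miss $E\subseteq E'$. $\square$

For $\alpha\in E$ let $\eta_\alpha\subseteq\alpha$ be cofinal in $\alpha$ of order type $\omega$; call it a *ladder*. Let $\eta_\alpha(k)$ be its $k$-th element and $\eta_\alpha^{\ge n}=\{\eta_\alpha(k):k\ge n\}$. If $\gamma<\alpha$ then $\eta_\alpha\cap\gamma$ is finite. Hence $\eta_\alpha\cap\eta_\beta$ is finite for $\alpha\ne\beta$: for $\beta<\alpha$ it is contained in $\eta_\alpha\cap\beta$.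

For a toy example (ignoring stationarity) take ladders $\eta_\omega=\{0,2,4,6,\dots\}$ and $\eta_{\omega\cdot2}=\{0,2,4,\omega+1,\omega+2,\dots\}$. They meet in $\{0,2,4\}$, and they become disjoint when the first three elements of the second are dropped. The next lemma does this for all ladders below a fixed $\delta<\lambda$ at once.

**Lemma 2.** For every $\delta<\lambda$ there is $g:E\cap\delta\to\omega$ such that the sets $\eta_\alpha^{\ge g(\alpha)}$, $\alpha\in E\cap\delta$, are pairwise disjoint.

*Proof.* By induction on $\delta$; write $g_\delta$ for such a function. The case $\delta=0$ is trivial.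

*Successor* $\delta=\delta'+1$. If $\delta'\notin E$, keep $g_{\delta'}$. If $\delta'\in E$, put $g(\delta')=0$ and, for $\alpha\in E\cap\delta'$, choose $g(\alpha)\ge g_{\delta'}(\alpha)$ with $\eta_\alpha^{\ge g(\alpha)}\cap\eta_{\delta'}=\emptyset$. This is possible because $\eta_\alpha\cap\eta_{\delta'}$ is finite.

*Limit* $\delta$. Let $C$ be club in $\delta$ with $C\cap E=\emptyset$, by Lemma 1; we may add $0$ to $C$. Let $\alpha\in E\cap\delta$. Then $\alpha\notin C$, so $\sup(C\cap\alpha)$, which belongs to $C$, is less than $\alpha$. Thus $\gamma=\max(C\cap\alpha)$ exists. Let $\gamma^+$ be the next element of $C$; then $\gamma<\alpha<\gamma^+$. Put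
$$g(\alpha)=\max\bigl(g_{\gamma^+}(\alpha),\,|\eta_\alpha\cap(\gamma+1)|\bigr).$$
The second term removes all elements of $\eta_\alpha$ that are $\le\gamma$, so $\eta_\alpha^{\ge g(\alpha)}\subseteq(\gamma,\gamma^+)$. If two ordinals $\alpha$ lie in the same interval of $C$, their trimmed ladders are disjoint by the choice of $g_{\gamma^+}$. If they lie in different intervals, the trimmed ladders lie in different intervals too. $\square$

The lemma fails for $\delta=\lambda$. If $g:E\to\omega$ had pairwise disjoint trimmed ladders, then $\alpha\mapsto\eta_\alpha(g(\alpha))$ would be an injective regressive function on the stationary set $E$, against Fodor's lemma. We live on this difference: everything that involves only $\omega_1$ many ladders is tame, because $\omega_1$ many ladders are bounded below $\lambda\ge\omega_2$, while the whole system is not tame.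

**Guessing.** There is $\langle D_\alpha:\alpha\in E\rangle$ with $D_\alpha\subseteq L_\alpha$ such that for every $j$ and every $X\subseteq L_\lambda$ the set $\{\alpha\in E_j:X\cap L_\alpha=D_\alpha\}$ is stationary.

*Proof.* Let $e:L_\lambda\to\lambda$ be a bijection. For each $j$ take a $\diamondsuit_\lambda(E_j)$-sequence $\langle S_\alpha:\alpha\in E_j\rangle$; as the $E_j$ are disjoint, these form one sequence $\langle S_\alpha:\alpha\in E\rangle$. Put $D_\alpha=\{x\in L_\alpha:e(x)\in S_\alpha\}$. For club many $\alpha<\lambda$ we have $e[L_\alpha]=\alpha$. For stationarily many of these in $E_j$ we have $e[X]\cap\alpha=S_\alpha$, and then for $x\in L_\alpha$: $x\in X$ iff $e(x)\in e[X]\cap\alpha=S_\alpha$ iff $x\in D_\alpha$. $\square$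

Let $(\langle E_i\rangle,\langle\eta_\alpha\rangle,\langle D_\alpha\rangle)$ be the $<_{\mathbf L}$-least triple with all the properties above. It is definable in $\mathbf L$ without parameters, because $\lambda$ is.

## 6. Posets that uniformize a coloring

Let $A\subseteq E$ and $c=\langle c_\alpha:\alpha\in A\rangle$ be in $\mathbf L$, with $c_\alpha:\eta_\alpha\to2$. To *uniformize* $c$ means to find one $f:\lambda\to2$ with $f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in A$. Below any $\delta<\lambda$ this can be done outright: with $g$ from Lemma 2, the union of the functions $c_\alpha\restriction\eta_\alpha^{\ge g(\alpha)}$, $\alpha\in A\cap\delta$, is a function. So the task is a global one, and we define the poset of finite attempts.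

**Definition ($Q(A,c)$).** Conditions are pairs $p=(s_p,F_p)$ with $s_p\in\mathrm{Fn}(\lambda,2)$ and $F_p$ a finite partial function $A\to\omega$, such that
$$h_p:=s_p\cup\bigcup_{\alpha\in\mathrm{dom}F_p}c_\alpha\restriction\eta_\alpha^{\ge F_p(\alpha)}$$
is a function. Put $q\le p$ iff $F_q\supseteq F_p$ and $h_q\supseteq h_p$.

In the toy example let $c_\omega\equiv0$ and $c_{\omega\cdot2}\equiv1$. Then $(\emptyset,\{(\omega,0),(\omega\cdot2,0)\})$ is not a condition, because the two colors clash at $0,2,4$; but $(\emptyset,\{(\omega,0),(\omega\cdot2,3)\})$ is one. Also $(\{(2,1)\},\{(\omega,n)\})$ is a condition exactly when $n\ge2$, because $2=\eta_\omega(1)$.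

Conditions $p,q$ are compatible iff $F_p\cup F_q$ and $h_p\cup h_q$ are functions. A common extension contains both unions. Conversely, if both are functions, then $(s_p\cup s_q,F_p\cup F_q)$ is a condition whose $h$ is $h_p\cup h_q$, so it is a common extension. The largest condition is $(\emptyset,\emptyset)$.

For $\alpha<\lambda$ let $Q(A,c)\restriction\alpha=\{p\in Q(A,c):\mathrm{dom}\,s_p\subseteq\alpha,\ \mathrm{dom}F_p\subseteq\alpha\}$. Since $\eta_\beta\subseteq\beta$, such $p$ have $\mathrm{dom}\,h_p\subseteq\alpha$. The common extension just written shows that compatibility in $Q(A,c)\restriction\alpha$ is the same as in $Q(A,c)$. The poset $Q(A,c)\restriction\alpha$ depends only on $c\restriction(A\cap\alpha)$.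

The next lemma lets us force with these posets, and with products of them, in any ccc extension.

**Lemma 3.** Let $W'$ be a ccc extension of $\mathbf L$ (possibly $\mathbf L$). In $W'$, $Q(A,c)$ and all $Q(A,c)\restriction\alpha$ are Knaster.

*Proof.* Let $p_\xi=(s_\xi,F_\xi)$, $\xi<\omega_1$, be a sequence in $W'$ and write $h_\xi=h_{p_\xi}$.

**Step 1: separate each $h_\xi$ into a finite part and disjoint tails.** Since $\lambda>\omega_1$ is regular in $W'$, there is $\delta<\lambda$ with all $\mathrm{dom}F_\xi\subseteq\delta$. Let $g\in\mathbf L$ be as in Lemma 2 for $\delta$. Put
$$a_\xi=\mathrm{dom}\,s_\xi\cup\{\eta_\alpha(k):\alpha\in\mathrm{dom}F_\xi,\ F_\xi(\alpha)\le k<g(\alpha)\},\qquad T_\xi(\alpha)=\eta_\alpha^{\ge\max(F_\xi(\alpha),g(\alpha))}.$$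
Then $a_\xi$ is a finite subset of $\mathrm{dom}\,h_\xi$, and $\mathrm{dom}\,h_\xi=a_\xi\cup\bigcup_{\alpha\in\mathrm{dom}F_\xi}T_\xi(\alpha)$.

**Step 2: thin out the finite data.** Pass to an uncountable set of indices for which the $\mathrm{dom}F_\xi$ form a $\Delta$-system with root $r$ and $F_\xi\restriction r$ is constant (there are countably many functions $r\to\omega$), and the $a_\xi$ form a $\Delta$-system with root $\rho$ and $h_\xi\restriction\rho$ is constant.

**Step 3: bound the remaining conflicts.** What is still dangerous is that a point of $a_\xi$ lies on a tail belonging to $p_\zeta$ alone. Let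
$$\Phi(\xi)=\{\zeta\ne\xi:a_\xi\cap T_\zeta(\alpha)\ne\emptyset\text{ for some }\alpha\in\mathrm{dom}F_\zeta\setminus r\}.$$
This set is finite: each of the finitely many $x\in a_\xi$ is in $\eta_\alpha^{\ge g(\alpha)}$ for at most one $\alpha\in E\cap\delta$, and this $\alpha$ is in $\mathrm{dom}F_\zeta\setminus r$ for at most one $\zeta$.

**Step 4: find an uncountable $Z$ with $\zeta\notin\Phi(\xi)$ for distinct $\xi,\zeta\in Z$.** Thin out the indices so that the $\Phi(\xi)$ form a $\Delta$-system with root $\rho'$ and no remaining index lies in the finite set $\rho'$. Choose elements of $Z$ recursively, $\omega_1$ times. An element $\xi_0$ chosen earlier forbids the finite set $\Phi(\xi_0)$ and those $\xi$ with $\xi_0\in\Phi(\xi)$. As $\xi_0\notin\rho'$ and the sets $\Phi(\xi)\setminus\rho'$ are disjoint, there is at most one such $\xi$. So at each countable stage only countably many indices are forbidden or already used, and the recursion goes on.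

**Step 5: check compatibility on $Z$.** Let $\xi\ne\zeta$ be in $Z$. Then $F_\xi\cup F_\zeta$ is a function, by Step 2. Let $x\in\mathrm{dom}\,h_\xi\cap\mathrm{dom}\,h_\zeta$.

* If $x\in a_\xi\cap a_\zeta=\rho$, the values agree by Step 2.
* If $x\in T_\xi(\alpha)\cap T_\zeta(\alpha')$, then $\alpha=\alpha'$ by the choice of $g$, and both values are $c_\alpha(x)$.
* If $x\in a_\xi\cap T_\zeta(\alpha)$, then $\zeta\notin\Phi(\xi)$ gives $\alpha\in r$. So $F_\xi(\alpha)=F_\zeta(\alpha)$ and $x\in\eta_\alpha^{\ge F_\xi(\alpha)}$, and both values are $c_\alpha(x)$. The case with $\xi,\zeta$ exchanged is symmetric.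

So $h_\xi\cup h_\zeta$ is a function and $p_\xi,p_\zeta$ are compatible. Since compatibility in $Q(A,c)\restriction\alpha$ is the same, that poset is Knaster as well. $\square$

The next lemma says how much of a condition is visible below a level $\alpha$ which carries no ladder of $A$.

**Lemma 4.** Let $\alpha<\lambda$, $\alpha\notin A$, $p\in Q(A,c)$. There is $p[\alpha]\in Q(A,c)\restriction\alpha$ such that every $q\le p[\alpha]$ in $Q(A,c)\restriction\alpha$ is compatible with $p$.

*Proof.* Let
$$e=\mathrm{dom}\,h_p\cap\alpha\cap\Bigl(\mathrm{dom}\,s_p\cup\bigcup_{\beta\in\mathrm{dom}F_p\setminus\alpha}\eta_\beta\Bigr).$$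
If $\beta\in\mathrm{dom}F_p\setminus\alpha$, then $\beta\ne\alpha$ because $\beta\in A$ and $\alpha\notin A$. So $\beta>\alpha$ and $\eta_\beta\cap\alpha$ is finite. Hence $e$ is finite. Let $p[\alpha]=(h_p\restriction e,F_p\restriction\alpha)$. A point of $\mathrm{dom}\,h_p\cap\alpha$ is in $\mathrm{dom}\,s_p$, or in $\eta_\beta^{\ge F_p(\beta)}$ for some $\beta\in\mathrm{dom}F_p\cap\alpha$, or in $\eta_\beta$ for some $\beta\in\mathrm{dom}F_p\setminus\alpha$; and $\eta_\beta\subseteq\alpha$ for $\beta<\alpha$. So $h_{p[\alpha]}=h_p\restriction\alpha$, and $p[\alpha]$ is a condition in $Q(A,c)\restriction\alpha$.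

Let $q\le p[\alpha]$ be in $Q(A,c)\restriction\alpha$. Then $F_q\cup F_p$ is a function, because $\mathrm{dom}F_q\subseteq\alpha$ and $F_q\supseteq F_p\restriction\alpha$. Also $h_q\cup h_p$ is a function, because $\mathrm{dom}\,h_q\subseteq\alpha$ and $h_q\supseteq h_p\restriction\alpha$. $\square$

The hypothesis $\alpha\notin A$ cannot be dropped. Let $\alpha\in A$ and $p=(\emptyset,\{(\alpha,0)\})$. Let $q\in Q(A,c)\restriction\alpha$ be arbitrary. Then $\mathrm{dom}\,h_q\cap\eta_\alpha$ is finite, so we may pick $x\in\eta_\alpha\setminus\mathrm{dom}\,h_q$. The condition $(s_q\cup\{(x,1-c_\alpha(x))\},F_q)\le q$ is in $Q(A,c)\restriction\alpha$ and is incompatible with $p$. So no $q$ can serve as $p[\alpha]$. A poset whose ladders avoid the level $\alpha$ reflects well to $\alpha$, and the poset that has a ladder at $\alpha$ does not. The disjointness of the sets $E_i$ will exploit exactly this.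

**Lemma 5.** Any generic for $Q(A,c)$ (over any model containing $\mathbf L$) adds $f:\lambda\to2$ with $f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in A$.

*Proof.* Given $p$ and $\alpha\in A\setminus\mathrm{dom}F_p$, the ladder $\eta_\alpha$ meets $\mathrm{dom}\,s_p$ and each $\eta_\beta$, $\beta\in\mathrm{dom}F_p$, in a finite set. So $(s_p,F_p\cup\{(\alpha,n)\})$ is a condition extending $p$ for large $n$. Hence for each $\alpha\in A$ some $p$ in the generic has $\alpha\in\mathrm{dom}F_p$, and then $h_p\supseteq c_\alpha\restriction\eta_\alpha^{\ge F_p(\alpha)}$. Take $f$ to be the union of the $h_p$ over the generic, extended by $0$. $\square$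

## 7. A button that speaks about its own products

Suppose for a moment that we have colorings $c_\alpha$ for $\alpha\in E$. Put $P_i=Q(E_i,\langle c_\alpha:\alpha\in E_i\rangle)$, and let $b_j$ say that the coloring $\langle c_\alpha:\alpha\in E_j\rangle$ can be uniformized. The first thing to try is $b_j$ itself as the $j$-th button. It stays true once it is true, and $P_j$ pushes it in any ccc extension. One can also hope to choose the colorings by diamond so that no uniformizing function exists in $W$.

The difficulty is condition (b) in the ccc extensions $W'$ of $W$. There we must push $b_i$, say by forcing with $P_i\times\mathrm{Fn}(\kappa,2)$, where the Cohen part repairs the continuum. If $b_j$ is false in $W'$, we must know that it is still false afterwards. But $W'$ may have been reached by a ccc poset that has no dense subset of size below $\lambda$. The sets $D_\alpha\subseteq L_\alpha$ guess names that can be coded below $\lambda$ in such a way that all of $P$ is visible at stage $\alpha$, so the diamond argument says nothing about names for such a poset. And the falsity of $b_j$ in $W'$ is a statement about $W'$ alone, and our argument provides no step from it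 to the extension of $W'$ by $P_i\times\mathrm{Fn}(\kappa,2)$.

The way out is to put the missing information into the sentence. Let the button say that $b_j$ *can be forced* by some poset from a fixed class which contains no $P_j$, but which absorbs every forcing we use to operate the other buttons and the switches. If the button is false in $W'$, no poset in the class forces $b_j$, and absorption will show that it is still false after forcing with $P_i\times\mathrm{Fn}(\kappa,2)$. Diamond is then needed only once, for the model $W$. The price is that we must show more there: in $W$, no poset of the whole class forces $b_j$.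

**Definition ($R_j(Y)$).** For a set $Y$ of ordinals, $R_j(Y)$ is the finite-support product of $\mathrm{Fn}(Y,2)$ and of $\omega$ copies of $P_i$ for every $i\in\omega\setminus\{j\}$. Formally, conditions are pairs $(t,u)$ with $t\in\mathrm{Fn}(Y,2)$ and $u$ a finite partial function on $(\omega\setminus\{j\})\times\omega$ with $u(i,n)\in P_i$. The order is coordinatewise, where an undefined $u(i,n)$ counts as the largest condition $(\emptyset,\emptyset)$. For $\alpha<\lambda$ put $P_{i,\alpha}=P_i\restriction\alpha$, and let $R_{j,\alpha}$ be the same product with $\mathrm{Fn}(\alpha,2)$ and $P_{i,\alpha}$.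

For example, with $j=0$ a condition of $R_0(5)$ may have $t=\{(3,1)\}$, $u(1,0)=p$ and $u(1,7)=p'$ with $p,p'\in P_1$, and nothing else. The two conditions on $P_1$ need not be compatible, since they live in different copies.

The infinitely many copies are there so that one more copy costs nothing. In $\mathbf L$, for $i\ne j$,
$$P_i\times R_j(\kappa)\cong R_j(\kappa),\qquad\mathrm{Fn}(\kappa',2)\times R_j(\kappa)\cong R_j(\kappa'+\kappa).\tag{1}$$
For the first, move copy $n$ of $P_i$ to copy $n+1$ and put the new $P_i$-condition in copy $0$. Every condition of $R_j(\kappa)$ is equivalent to one in the range of this map, because an undefined coordinate $(i,0)$ may be filled with the largest condition. For the second, shift the domain of the old Cohen part up by $\kappa'$. These isomorphisms lie in $\mathbf L$, hence in every extension of $\mathbf L$. By Lemma 3 and the facts in Section 4, all $R_j(Y)$ and $R_{j,\alpha}$ are Knaster in every ccc extension of $\mathbf L$.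

Conditions are hereditarily finite over ordinals. For limit $\alpha>\omega$, $L_\alpha$ is transitive and closed under finite subsets, and its ordinals are those below $\alpha$. Hence
$$R_j(\lambda)\cap L_\alpha=R_{j,\alpha}\quad(\alpha\in(\omega,\lambda)\text{ limit}),\qquad R_j(\lambda)\subseteq L_\lambda.\tag{2}$$

**Choosing the colors.** By recursion on $\alpha\in E$ we define in $\mathbf L$ a coloring $c_\alpha:\eta_\alpha\to2$. When we come to $\alpha\in E_j$, the posets $P_{i,\alpha}$ are known, because they depend only on the $c_\beta$ with $\beta\in E_i\cap\alpha$. So $R_{j,\alpha}$ is known. The aim is to make $c_\alpha$ disagree with whatever the name guessed by $D_\alpha$ can do on $\eta_\alpha$. If $\alpha=\omega$, let $c_\alpha\equiv0$. Otherwise call $D_\alpha$ *good* if the following hold: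

* $\{(u,v):(0,u,v,0)\in D_\alpha\}$ is a ccc preorder on some ordinal $\theta$ with $0<\theta<\alpha$;
* for all $x<\alpha$, $A_x=\{b:\exists\varepsilon\,(1,b,x,\varepsilon)\in D_\alpha\}$ is a maximal antichain of $B_\alpha:=\theta\times R_{j,\alpha}$;
* for each $x<\alpha$ and $b\in A_x$ there is exactly one such $\varepsilon$, and $\varepsilon\in2$.

If $D_\alpha$ is not good, let $c_\alpha\equiv0$. If it is good, let $\dot f_\alpha$ be the resulting $B_\alpha$-name for a function $\alpha\to2$: its value at $x$ is the $\varepsilon$ attached to the element of $A_x$ in the generic. Let
$$N_\alpha=\{d:\eta_\alpha\to2\;:\;\text{some }b\in B_\alpha\text{ forces }\dot f_\alpha\restriction\eta_\alpha=^*d\}.$$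
This set is countable. Indeed, conditions that force this for $d$ and $d'$ with $d\ne^*d'$ are incompatible. The poset $B_\alpha$ is ccc, being the product of a ccc poset and a Knaster poset, so only countably many $=^*$-classes occur. Each class is countable because $\eta_\alpha$ is countable. Since $2^{\eta_\alpha}$ is uncountable, we may let $c_\alpha$ be the $<_{\mathbf L}$-least element of $2^{\eta_\alpha}\setminus N_\alpha$.

All these objects are definable in $\mathbf L$ without parameters. The following sentences are evaluated in models $W'$ that are set-forcing extensions of $\mathbf L$, and $\lambda,E_j,\eta,c,P_i,R_j(\cdot)$ are always computed in $\mathbf L^{W'}=\mathbf L$.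

* $b_j$: there is $f:\lambda\to2$ with $f\restriction\eta_\alpha=^*c_\alpha$ for all $\alpha\in E_j$.
* $\varphi_j$: there are an ordinal $\kappa$ and $r\in R_j(\kappa)$ such that $r\Vdash_{R_j(\kappa)}b_j$.
* $s_l$: $2^{\aleph_0}=\aleph_{\theta+k}$ with $\theta$ limit or $0$, $k<\omega$, and the $l$-th binary digit of $k$ is $1$.

Whether a given $f$ is a witness for $b_j$ is absolute between such models. Note that $P_j$ had to be left out of $R_j$, as it forces $b_j$ and would make $\varphi_j$ true from the start.

## 8. No product $R_j(\kappa)$ uniformizes the $j$-th coloring over $\mathbf L[H]$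

**Lemma 6.** Let $P,H$ be as in Theorem A. Then $\varphi_j$ fails in $\mathbf L[H]$ for every $j$.

*Proof.* Passing to a dense subset of size $<\lambda$ does not change the extension. So we may assume that $P$ has underlying set an ordinal $\theta$ with $0<\theta<\lambda$.

**Step 1: turn the failure of the lemma into one name in $\mathbf L$.** Suppose $\varphi_j$ holds in $\mathbf L[H]$, witnessed by $\kappa$ and $r$; note $r\in R_j(\kappa)\in\mathbf L$. Some $p\in H$ forces that $\check\kappa,\check r$ are witnesses. So in $\mathbf L$ the condition $b_0=(p,r)\in P\times R_j(\kappa)$ forces $b_j$. Work in $\mathbf L$ from now on. The poset $P\times R_j(\kappa)$ is ccc. Let $\dot f$ be a name, forced by every condition to be a function $\lambda\to2$, such that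
$$b_0\Vdash\forall\alpha\in E_j\ \ \dot f\restriction\eta_\alpha=^*c_\alpha.\tag{3}$$
For $x<\lambda$ let $A_x$ be a maximal antichain of conditions deciding $\dot f(x)$. It is countable.

**Step 2: reduce to $\kappa=\lambda$, so that the name can be coded by a subset of $L_\lambda$.** Let $Y\subseteq\kappa$ be the set of ordinals in the domains of the $\mathrm{Fn}(\kappa,2)$-coordinates of $b_0$ and of members of $\bigcup_xA_x$. Then $|Y|\le\lambda$, and
$$P\times R_j(\kappa)\cong(P\times R_j(Y))\times\mathrm{Fn}(\kappa\setminus Y,2).$$
All members of $A_x$ are in $P\times R_j(Y)$, and $A_x$ is a maximal antichain there: a condition of $P\times R_j(Y)$ is compatible with some member of $A_x$, and we may restrict the Cohen part of a common extension to $Y$. Let $\dot f'$ be the $P\times R_j(Y)$-name computed from the $A_x$ and the values decided. A generic for $P\times R_j(Y)$ containing $b_0$ extends, by adding a generic for $\mathrm{Fn}(\kappa\setminus Y,2)$, to a generic for $P\times R_j(\kappa)$. There $\dot f$ and $\dot f'$ have the same value, and this value satisfies the statement in (3). The statement is absolute, so $b_0$ forces it for $\dot f'$ over $P\times R_j(Y)$.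

Now choose an injection $Y\to\lambda$ with range $Y'$. It carries $P\times R_j(Y)$ isomorphically to $P\times R_j(Y')$, and with it $b_0$, the $A_x$ and $\dot f'$. Finally $P\times R_j(\lambda)\cong(P\times R_j(Y'))\times\mathrm{Fn}(\lambda\setminus Y',2)$. A maximal antichain of a factor is maximal in the product. A generic for the product restricts to one for the factor, which gives the same function. So (3) holds for the transported objects over $P\times R_j(\lambda)$, and we may assume $\kappa=\lambda$.

**Step 3: let $D_\alpha$ guess the name.** Let $B=P\times R_j(\lambda)$. For limit $\alpha>\max(\theta,\omega)$ let $B_\alpha=P\times R_{j,\alpha}$, which equals $B\cap L_\alpha$ by (2); a condition is regarded as the pair of its two parts. Compatibility in $B_\alpha$ agrees with compatibility in $B$. Let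
$$X=\{(0,u,v,0):u\le_Pv\}\cup\{(1,b,x,\varepsilon):x<\lambda,\ b\in A_x,\ b\Vdash\dot f(x)=\varepsilon\}\subseteq L_\lambda.$$
As the $A_x$ are countable and $\lambda$ is regular uncountable, for club many $\alpha<\lambda$ we have: $\alpha$ is a limit, $\alpha>\max(\theta,\omega)$, $b_0\in B_\alpha$, and $A_x\subseteq B_\alpha$ for all $x<\alpha$. By guessing on the stationary set $E_j$, choose such an $\alpha\in E_j$ with $X\cap L_\alpha=D_\alpha$.

**Step 4: check that $D_\alpha$ is good and decodes to our name.** $L_\alpha$ contains $(0,u,v,0)$ for all $u,v<\theta$. For $b\in B_\alpha$ it contains $(1,b,x,\varepsilon)$ iff $x<\alpha$. So $D_\alpha$ decodes to exactly $\le_P$ and $\langle A_x:x<\alpha\rangle$ with the decided values. Each $A_x$ with $x<\alpha$ is a maximal antichain of $B_\alpha$, because it is one of $B$, is contained in $B_\alpha$, and compatibility agrees. The value $\varepsilon$ decided by $b\in A_x$ is unique. Hence $D_\alpha$ is good, and the poset $B_\alpha$ of Section 7 is the present one.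

**Step 5: every maximal antichain of $B_\alpha$ is maximal in $B$.** This makes generics for $B$ restrict to generics for $B_\alpha$. It is here that $P_j$ must be absent: since $\alpha\in E_j$, we have $\alpha\notin E_i$ for all $i\ne j$, so Lemma 4 applies to every $P_i$ that occurs. Given $b\in B$, apply Lemma 4 in each of the finitely many $P_i$-coordinates of $b$, restrict the $\mathrm{Fn}(\lambda,2)$-coordinate to $\alpha$, and keep the $P$-coordinate. This gives $b[\alpha]\in B_\alpha$ all of whose extensions in $B_\alpha$ are compatible with $b$, coordinate by coordinate. If $M$ is a maximal antichain of $B_\alpha$, some $m\in M$ and $b[\alpha]$ have a common extension $q\in B_\alpha$. Then $q$ is compatible with $b$, hence so is $m$.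

**Step 6: contradict the choice of $c_\alpha$.** Let $K\ni b_0$ be $B$-generic over $\mathbf L$. Then $K\cap B_\alpha$ is $B_\alpha$-generic over $\mathbf L$. Indeed, a dense subset of $B_\alpha$ in $\mathbf L$ contains a maximal antichain of $B_\alpha$, which is maximal in $B$ by Step 5 and so meets $K$. For directedness, given $q,q'\in K\cap B_\alpha$, apply this to the dense set of conditions in $B_\alpha$ that extend both $q$ and $q'$ or are incompatible with one of them; members of $K$ are compatible with $q$ and $q'$.

For $x<\alpha$ the element of $A_x$ in $K$ lies in $B_\alpha$, so $\dot f^K\restriction\alpha=\dot f_\alpha^{K\cap B_\alpha}$. By (3), $\dot f^K\restriction\eta_\alpha=^*c_\alpha$. This statement is absolute, so it holds in $\mathbf L[K\cap B_\alpha]$ for $\dot f_\alpha^{K\cap B_\alpha}$, and some $b\in K\cap B_\alpha$ forces $\dot f_\alpha\restriction\eta_\alpha=^*c_\alpha$. Thus $c_\alpha\in N_\alpha$, contradicting the choice of $c_\alpha$. $\square$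

## 9. Pushing $\varphi_i$ and absorbing $P_i\times\mathrm{Fn}(\kappa,2)$

From now on $W=\mathbf L[H]$ is as in Theorem A. Since $P$ is ccc in $\mathbf L$, every ccc extension of $W$ is a ccc extension of $\mathbf L$.

**Lemma 7.** Let $W'$ be a ccc extension of $W$ (possibly $W$ itself).

(a) If $\varphi_j$ holds in $W'$, it holds in every forcing extension of $W'$. So in $W'$, $\varphi_j$ is pushed iff $\varphi_j$ holds.

(b) $P_j$ is ccc in $W'$ and forces $b_j$ and $\varphi_j$ over $W'$. Moreover $b_j$ implies $\varphi_j$ in every forcing extension of $\mathbf L$.

Hence $\varphi_j$ is a ccc-button in $W$, and by Lemma 6 it is unpushed in $W$.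

*Proof.* (a) Let $r\Vdash_{R_j(\kappa)}b_j$ over $W'$, let $W''\supseteq W'$ be a forcing extension, and let $K\ni r$ be $R_j(\kappa)$-generic over $W''$. Then $K$ is generic over $W'$, so $W'[K]\subseteq W''[K]$ contains a witness $f$ for $b_j$, and $f$ is a witness in $W''[K]$. As $K$ was arbitrary, $r\Vdash b_j$ over $W''$, and $\varphi_j$ holds in $W''$. So if $\varphi_j$ holds in $W'$ it is pushed there; the converse holds because the trivial extension is a ccc extension.

(b) $P_j$ is ccc in $W'$ by Lemma 3, and adds a witness for $b_j$ by Lemma 5. If $b_j$ holds in a model, its witness remains one in all forcing extensions, so every condition of $R_j(0)$ forces $b_j$, and $\varphi_j$ holds with $\kappa=0$.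

By (a) and (b), $\Diamond\Box\varphi_j$ holds in every ccc extension of $W$, so $\varphi_j$ is a ccc-button in $W$. By Lemma 6, $\varphi_j$ fails in $W$, so by (a) it is unpushed there. $\square$

The next lemma is the step that was missing when $b_j$ itself was the button.

**Lemma 8 (absorption).** Let $W'$ be a ccc extension of $W$, let $\kappa$ be an ordinal, and let $Q=\mathrm{Fn}(\kappa,2)$ or $Q=P_i\times\mathrm{Fn}(\kappa,2)$. If $\varphi_j$ fails in $W'$, with $j\ne i$ in the second case, then $Q$ forces $\neg\varphi_j$ over $W'$.

*Proof.* Otherwise some $q_0\in Q$ forces $\varphi_j$. So $q_0$ forces that there are an ordinal $\kappa'$ and $r\in R_j(\kappa')$ with $r\Vdash_{R_j(\kappa')}b_j$. Both $\kappa'$ and $r$ are elements of $\mathbf L\subseteq W'$, so some $q\le q_0$ decides them. That is, for fixed $\kappa'$ and $r\in R_j(\kappa')$,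
$$q\Vdash_Q\bigl(\check r\Vdash_{R_j(\kappa')}b_j\bigr),\qquad\text{hence}\qquad(q,r)\Vdash_{Q\times R_j(\kappa')}b_j\ \text{ over }W'.$$
By (1), applied once or twice, $Q\times R_j(\kappa')\cong R_j(\kappa+\kappa')$. Since $b_j$ has no parameters, some condition of $R_j(\kappa+\kappa')$ forces $b_j$ over $W'$. So $\varphi_j$ holds in $W'$, a contradiction. $\square$

## 10. Setting the continuum, and the proof of Theorem A

In Section 1 we computed $\aleph_3^{\aleph_0}$ and $\aleph_{\omega+1}^{\aleph_0}$ by hand. In an arbitrary ccc extension we jump to a much larger cardinal, where the arithmetic is automatic.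

**Lemma 9.** Let $W'$ be a ccc extension of $W$, let $Q$ be trivial or $Q=P_i$, and let $k<\omega$. There is a cardinal $\kappa=\aleph_{\theta+k}$ of $W'$, $\theta$ a limit ordinal, such that $Q\times\mathrm{Fn}(\kappa,2)$ is ccc in $W'$ and forces $2^{\aleph_0}=\kappa=\aleph_{\theta+k}$.

*Proof.* Work in $W'$. Choose $\zeta$ with $\beth_\zeta\ge|Q|$ and let $\aleph_\theta=\beth_{\zeta+\omega_1}$. This is an uncountable strong limit cardinal of cofinality $\omega_1$, so $\theta$ is a limit ordinal. Countable subsets of $\aleph_\theta$ are bounded, and there are fewer than $\aleph_\theta$ of them below any given bound. Hence $\aleph_\theta^{\aleph_0}=\aleph_\theta$. By Hausdorff's formula $\aleph_{\beta+1}^{\aleph_0}=\aleph_\beta^{\aleph_0}\cdot\aleph_{\beta+1}$, applied $k$ times, $\kappa=\aleph_{\theta+k}$ satisfies $\kappa^{\aleph_0}=\kappa$.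

By Lemma 3 and Section 4, $Q\times\mathrm{Fn}(\kappa,2)$ is Knaster, hence ccc, and it has size $\kappa$. If $g:\kappa\to2$ is the generic Cohen function, the reals $\{n:g(\omega\cdot\beta+n)=1\}$ for $\beta<\kappa$ are distinct by density, so $2^{\aleph_0}\ge\kappa$ in the extension. A nice name for a real is an $\omega$-sequence of countable antichains, so there are only $\kappa^{\aleph_0}=\kappa$ nice names and $2^{\aleph_0}\le\kappa$. Cardinals are preserved, so $\kappa$ is still $\aleph_{\theta+k}$. $\square$

Each $s_l$ is a ccc-switch in $W$: over any ccc extension of $W$, Lemma 9 with trivial $Q$ and a suitable $k$ gives $s_l$ or $\neg s_l$ as desired.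

*Proof of Theorem A.* The $\varphi_j$ are ccc-buttons by Lemma 7, and the $s_l$ are ccc-switches. Condition (a) is the last statement of Lemma 7. For (b), let $W'$ be $W$ or a ccc extension of $W$, with $2^{\aleph_0}=\aleph_{\theta_0+k}$ in $W'$, $\theta_0$ limit or $0$, $k<\omega$.

**Step 1: push a button and leave everything else alone.** Let $\varphi_i$ be unpushed in $W'$. Take $\kappa$ from Lemma 9 for $Q=P_i$ and this same $k$, and force with the ccc poset $P_i\times\mathrm{Fn}(\kappa,2)$. The extension contains a $P_i$-generic, so $b_i$ and hence $\varphi_i$ hold in it, and $\varphi_i$ is pushed by Lemma 7. Let $\varphi_j$, $j\ne i$, be unpushed in $W'$. It fails in $W'$ by Lemma 7(a), so it fails in the extension by Lemma 8, and it is unpushed there, again by Lemma 7(a). Every $s_l$ keeps its truth value, because the finite part $k$ of the index of the continuum is unchanged.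

**Step 2: set a switch and leave everything else alone.** To give $s_l$ a desired value, let $k'$ have the same binary digits as $k$ except possibly the $l$-th, which is set as desired. Force with $\mathrm{Fn}(\kappa,2)$, where $\kappa$ comes from Lemma 9 for trivial $Q$ and $k'$. Then $s_l$ has the desired value and all other switches keep their values. By Lemmas 8 and 7(a), no button changes from unpushed to pushed.

So $\{\varphi_j\}_{j<\omega}\cup\{s_l\}_{l<\omega}$ satisfies (a) and (b), and hence so does each of its finite subfamilies. In particular $\varphi_0,\dots,\varphi_{n-1},s_0,\dots,s_{m-1}$ is an independent family in $W$ of $n$ ccc-buttons and $m$ ccc-switches, for all $n,m$. $\blacksquare$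

## 11. A dense set of size $\aleph_2$ in the Solovay–Tennenbaum iteration

*Proof of Corollary B.* Work in $\mathbf L$. Let $P_{\omega_2}$ be the iteration, with initial stages $P_\xi$ and iterands $\dot Q_\xi$, $\xi<\omega_2$ (these $P_\xi$ have nothing to do with the uniformization posets). It is ccc, and $P_\xi\Vdash|\dot Q_\xi|\le\aleph_1$. To apply Theorem A we need a small dense subset. We obtain it from conditions whose coordinates are described by countable ordinals.

**Step 1: define the well-described conditions.** Fix names $\dot e_\xi$ for surjections $\omega_1\to\dot Q_\xi$. For $\alpha\le\omega_2$ let $D_\alpha$ be the set of $p\in P_\alpha$ for which there is a function $t_p:\mathrm{supp}(p)\to\omega_1$ with $p\restriction\xi\Vdash p(\xi)=\dot e_\xi(t_p(\xi))$ for all $\xi\in\mathrm{supp}(p)$. (In this section $D_\alpha$ has this meaning.)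

**Step 2: show by induction on $\alpha$ that $D_\alpha$ is dense in $P_\alpha$.** Consider $\alpha+1$ and $p\in P_{\alpha+1}$. If $\alpha\in\mathrm{supp}(p)$, extend $p\restriction\alpha$ to some $q\in P_\alpha$ forcing $p(\alpha)=\dot e_\alpha(\gamma)$ for some $\gamma<\omega_1$, then extend $q$ to $q'\in D_\alpha$. The condition $q'{}^\frown p(\alpha)$ is in $D_{\alpha+1}$ and extends $p$. If $\alpha\notin\mathrm{supp}(p)$, just extend $p\restriction\alpha$ to a member of $D_\alpha$. At a limit $\alpha$ the finite support of $p$ is bounded by some $\beta<\alpha$; extend $p\restriction\beta$ to a member of $D_\beta$ and keep the remaining coordinates trivial.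

**Step 3: count.** If $p,p'\in D_{\omega_2}$ have $t_p=t_{p'}$, then their supports agree, and by induction on $\xi$, $p\restriction\xi$ and $p'\restriction\xi$ are equivalent. At $\xi+1$ with $\xi$ in the support, the equivalent conditions $p\restriction\xi$ and $p'\restriction\xi$ both force $p(\xi)=\dot e_\xi(t_p(\xi))=p'(\xi)$; the other cases are immediate. Hence $p$ and $p'$ are equivalent. There are at most $\aleph_2$ finite partial functions $\omega_2\to\omega_1$. Choosing one $p$ for each function $t$ that occurs gives a set of size at most $\aleph_2$. It is dense, because every condition has an extension in $D_{\omega_2}$ and that extension is equivalent to the chosen representative.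

**Step 4: apply the theorem.** The cardinal $\lambda=\omega_3^{\mathbf L}$ is a successor cardinal of $\mathbf L$, it is at least $\omega_2^{\mathbf L}$, and it is definable in $\mathbf L$ without parameters. The iteration is ccc in $\mathbf L$ with a dense subset of size $\le\aleph_2<\lambda$. Theorem A with $P=P_{\omega_2}$ and $H=G$ gives the countably infinite family in $\mathbf L[G]$. Its finite subfamilies are independent, and they include families of $n$ buttons and $m$ switches for all $n,m$. $\blacksquare$
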